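# Nearly hemispherical surfaces and the critical mean curvature of graphs over convex domains

## 1. Radial graphs over the closed hemisphere

Let $S_+$ be the closed upper unit hemisphere in $\mathbb{R}^3$. A point $\omega\in S_+$ has latitude $\beta\in[0,\frac{\pi}{2}]$, so that $z=\sin\beta$ is its height, and longitude $\theta$; the equator is $\beta=0$. For $w\in C^2(S_+)$, with $C^2$ meant up to the equator, put
$$\Sigma(w)=\{e^{w(\omega)}\,\omega:\ \omega\in S_+\}.$$
This is an embedded surface, a radial graph. It lies in $z\ge 0$ and meets $z=0$ exactly in its boundary curve, which in horizontal polar coordinates is $r=e^{w(0,\theta)}$. Nothing forces $\Sigma(w)$ to be a graph over a horizontal domain: just above the equator it may lean outward, beyond the vertical cylinder over its own boundary curve. That freedom is the reason for using these surfaces.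

**Convention.** If a surface is a level set of $F$ and $N=\nabla F/|\nabla F|$, its mean curvature $H$ with respect to $N$ is given by $2H=\operatorname{div}N$. The unit sphere with outward normal has $H=1$. For a graph $z=v(p)$ with upward normal, $N=(-\nabla v,1)/\sqrt{1+|\nabla v|^2}$, so $2H=-\operatorname{div}Tv$, where throughout
$$Tv=\frac{\nabla v}{\sqrt{1+|\nabla v|^2}} .$$

**Mean curvature of $\Sigma(w)$.** The surface is the level set $F=1$ of $F(x)=|x|e^{-w(x/|x|)}$. The gradient of $w(x/|x|)$ is $|x|^{-1}\nabla w$, with $\nabla w$ the gradient on the sphere, so $\nabla F=e^{-w}(\omega-\nabla w)$. Hence $N=a(\omega-\nabla w)$ with $a=(1+|\nabla w|^2)^{-1/2}$, extended to be homogeneous of degree $0$. Since $a$ has degree $0$, $\operatorname{div}(a\omega)=2a/|x|$. A degree $0$ field $X$ tangent to the spheres has $\operatorname{div}_{\mathbb{R}^3}X=|x|^{-1}\operatorname{div}_{S^2}X$. Setting $|x|=e^{w}$,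
$$2H=e^{-w}\bigl(2a-\operatorname{div}_{S^2}(a\nabla w)\bigr).\tag{1}$$

**Example (spherical caps).** Let $c\in\mathbb{R}$. The part in $z\ge0$ of the sphere of radius $\sqrt{1+c^2}$ and center $-c\,e_z$ has the unit circle as boundary. A point $s\omega$ lies on it when $s^2+2csz=1$, that is $s=-cz+\sqrt{1+c^2z^2}$, so this cap is $\Sigma(w)$ with $w=-\operatorname{arcsinh}(cz)$. Its mean curvature is $1/\sqrt{1+c^2}$, largest at $c=0$, the hemisphere. If $c\ge0$, then $w\le0$ and the horizontal radius $e^w\cos\beta$ is at most $1$: the cap stays in the cylinder over the unit disc. If $c<0$, then $w_\beta=-c>0$ at the equator, so $e^w\cos\beta>1$ for small $\beta>0$: the cap bulges out of the cylinder.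

What are these surfaces for? They detect non-existence of graphs. Suppose a family of surfaces $\Sigma(w_t)$ with the same boundary curve starts inside the cylinder over a domain $\Omega$, ends partly outside it, and has all mean curvatures at most $H_1$. We shall see (Lemma 1) that no graph over $\Omega$ with zero boundary values has constant mean curvature $H>H_1$: such a graph would be a lid that the family cannot cross. Over a slightly deformed disc the family will be a second-order perturbation of the hemisphere.

## 2. Zero boundary values, the critical value, and a flux bound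

Let $\Omega\subset\mathbb{R}^2$ be a bounded convex domain; it need not be strictly convex and $\partial\Omega$ need not be smooth. Consider
$$\operatorname{div}Tu=-2H\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,\tag{2}$$
where a solution is a function $u\in C^\infty(\Omega)\cap C^0(\overline\Omega)$. We ask for a soap-bubble cap with mean curvature $H$ over $\Omega$ that is a graph in the interior; at the boundary it may become vertical. Since $u\mapsto-u$ changes $H$ into $-H$, we take $H\ge0$. Let $H_{\max}(\Omega)$ be the supremum of the $H\ge0$ for which (2) has a solution. If $u$ solves (2) on $\Omega$ for $H$, then $\lambda u(x/\lambda)$ solves it on $\lambda\Omega$ for $H/\lambda$. So $H_{\max}(\lambda\Omega)=H_{\max}(\Omega)/\lambda$, and the scale-free quantity is $H_{\max}\sqrt{A}$, with $A$ the area.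

The paper "A Height Estimate for $H$-Surfaces and Existence of $H$-Graphs" proves that (2) is solvable when $AH^2<\rho^2\pi$, $\rho=(\sqrt3-1)/2$. It also quotes a theorem of López and Montiel: if $L$ is the length of $\partial\Omega$ and $LH<\sqrt3\,\pi$, then (2) is solvable. The paper conjectures the following for every bounded convex planar domain (the value printed there as $\sqrt\pi/A$ is read as $\sqrt{\pi/A}$, which matches $AH^2<\pi$):

1. assertion (i): (2) is solvable for every $H$ with $AH^2<\pi$, so $H_{\max}(\Omega)\ge\sqrt{\pi/A}$;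
2. assertion (ii): $H_{\max}(\Omega)=\sqrt{\pi/A}$ only for discs.

Assertion (ii) does not follow from (i), and we show that both fail. Let $E_a$ be the open ellipse with semi-axes $a$ and $1/a$, of area $\pi$; for it $\sqrt{\pi/A}=1$.

**Theorem 1 ((i) fails).** There is $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ and $\Omega=E_{e^\varepsilon}$ (so $A=\pi$), problem (2) has no solution for any $H\ge1-\varepsilon^2/4$. In particular there is none for $H\in[1-\varepsilon^2/4,1)$, although $AH^2<\pi$, and $H_{\max}(\Omega)\le1-\varepsilon^2/4<1=\sqrt{\pi/A}$.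

**Theorem 2 ((ii) fails).** There is $a_*\in(1,2]$ with $H_{\max}(E_{a_*})=1=\sqrt{\pi/A}$.

Two further results come later: Theorem 3 (Section 9), a sharp second-order law showing that near the disc the conjectured inequality is reversed, and Proposition 4 (Section 10), a lower bound valid for every convex domain.

**The unit disc.** The hemisphere $u=\sqrt{1-|p|^2}$ solves (2) with $H=1$. An upper bound comes from flux. Let $\Omega$ contain the origin and let $u$ solve (2). Integrating the equation over $\lambda\Omega$, $\lambda<1$, where $u$ is smooth up to the boundary, gives $2H\lambda^2A=-\int_{\partial(\lambda\Omega)}Tu\cdot\nu\le\lambda L$, because $|Tu|<1$. Letting $\lambda\uparrow1$,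
$$H\le\frac{L}{2A}.\tag{3}$$
For the unit disc this is $H\le1$, so $H_{\max}=1$. By scaling, $H_{\max}=1/R=\sqrt{\pi/A}$ for a disc of radius $R$.

**Where flux stops.** The isoperimetric inequality $L^2\ge4\pi A$ says $L/(2A)\ge\sqrt{\pi/A}$, with equality only for discs. So the bound (3) can never contradict (i); it even makes the conjecture look natural. Let us see the size of the gap for $E_{e^\varepsilon}$. Its support function is $h=\sqrt{\cosh2\varepsilon+\sinh2\varepsilon\cos2t}$, so
$$\log h=\varepsilon\cos2t+\varepsilon^2\sin^22t+O(\varepsilon^3),\qquad h=1+\varepsilon\cos2t+\varepsilon^2\bigl(\sin^22t+\tfrac12\cos^22t\bigr)+O(\varepsilon^3).$$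
By Cauchy's formula $L=\int_0^{2\pi}h\,dt=2\pi(1+\frac34\varepsilon^2)+O(\varepsilon^3)$, and (3) only gives $H\le1+\frac34\varepsilon^2+O(\varepsilon^3)$. The loss is in replacing $-Tu\cdot\nu$ by $1$ at every boundary point. We need a test that feels how the surface stands at each point of the boundary, and this is what the radial graphs supply.

## 3. Sweeping a family of surfaces below a graph

**Lemma 1.** Let $\Omega=\{r<R(\theta)\}$ with $R>0$ continuous. Let $w_t\in C^2(S_+)$, $t\in[0,1]$, depend continuously on $(t,\omega)$, with $w_t=\log R$ on the equator; put $\Sigma_t=\Sigma(w_t)$. Suppose $\Sigma_0\subset\overline\Omega\times\mathbb{R}$ and the mean curvature of every $\Sigma_t$ has absolute value $\le H_1$. If (2) has a solution for some $H>H_1$, then $\Sigma_1\subset\overline\Omega\times\mathbb{R}$.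

*Proof.* Let $u$ be a solution for $H>H_1\ge0$.

**Step 0 (setup).** We first make $u$ positive and create some room. At an interior minimum of $u$ we would have $\nabla u=0$ and $\operatorname{div}Tu=\Delta u\ge0$, contradicting $-2H<0$. So $u>0$ in $\Omega$. Fix $\lambda\in(0,1)$ with $H_1/\lambda<H$, and let
$$U=\{(p,z):\ p\in\Omega,\ z<u(p)\},$$
an open set. Since $R$ is continuous and positive, $\lambda\overline\Omega\subset\Omega$. The surface $\lambda\Sigma_t$ has mean curvature of absolute value $\le H_1/\lambda<H$, lies in $z\ge0$, and has $z=0$ only on its boundary curve $\lambda\,\partial\Omega\subset\Omega$.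

**Step 1 (touching principle).** This step says that a surface of mean curvature smaller than $H$ in absolute value cannot touch the graph of $u$ from below. Let $S$ be a $C^2$ surface with $|\text{mean curvature}|<H$, and let $P=(p,u(p))$, $p\in\Omega$, be an interior point of $S$. We claim that $S$ does not lie in $\{z\le u\}$ near $P$. Otherwise $z-u$ restricted to $S$ has a local maximum at $P$, so its differential $(-\nabla u,1)\ne0$ vanishes on the tangent plane of $S$; that is, $S$ is tangent at $P$ to the graph of $u$. This plane is not vertical, so near $P$ the surface $S$ is the graph of a $C^2$ function $v\le u$ with $v(p)=u(p)$, $\nabla v(p)=\nabla u(p)$, $D^2v(p)\le D^2u(p)$. Now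
$$\operatorname{div}Tv=\sum_{i,j}a_{ij}(\nabla v)v_{ij},\qquad a_{ij}(\xi)=\frac1{\sqrt{1+|\xi|^2}}\Bigl(\delta_{ij}-\frac{\xi_i\xi_j}{1+|\xi|^2}\Bigr),$$
and $(a_{ij})$ is positive definite, so $\operatorname{div}Tv(p)\le\operatorname{div}Tu(p)=-2H$. But $|\operatorname{div}Tv|=2|\text{mean curvature}|<2H$, a contradiction.

**Step 2 ($\lambda\Sigma_0\subset U$).** We bring the first surface in vertically, from far below. For all $s$ we have $\lambda\Sigma_0-se_z\subset\lambda\overline\Omega\times\mathbb{R}\subset\Omega\times\mathbb{R}$, and for large $s$ the surface lies in $U$. By compactness the set of $s$ for which it lies in $U$ is open. If it fails for some $s\ge0$, let $s^*$ be the largest such $s$. By continuity $\lambda\Sigma_0-s^*e_z\subset\{z\le u\}$, and a point not in $U$ is a point with $z=u(p)>0$, $p\in\Omega$. The boundary of the translated surface has $z=-s^*\le0$, so this is an interior point. This contradicts Step 1. Hence $s=0$ is allowed.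

**Step 3 ($\lambda\Sigma_t\subset U$ for all $t$).** Now we move through the family. By compactness the set of $t$ with $\lambda\Sigma_t\subset U$ is open in $[0,1]$, and it contains $0$. If it is not all of $[0,1]$, there is a first $t^*>0$ with $\lambda\Sigma_{t^*}\not\subset U$. As a limit of surfaces in $U$, it consists of points $(p,z)$ with $p\in\overline\Omega$, $z\le u(p)$. Take one not in $U$. If $p\in\partial\Omega$, then $0\le z\le u(p)=0$, so the point lies on the boundary curve and $p\in\lambda\,\partial\Omega\subset\Omega$, a contradiction. So $p\in\Omega$, hence $z=u(p)>0$ and the point is interior to the surface. Nearby points of the surface also project into $\Omega$ and satisfy $z\le u$, which contradicts Step 1.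

**Step 4 (limit).** Thus $\lambda\Sigma_1\subset U\subset\Omega\times\mathbb{R}$ for all $\lambda<1$ close to $1$. Letting $\lambda\uparrow1$, $\Sigma_1\subset\overline\Omega\times\mathbb{R}$. $\square$

Try it on the unit disc. Let $w_t=-\operatorname{arcsinh}(c_tz)$ with $c_t$ running from $1$ to some $-c_1<0$. All mean curvatures are at most $1$, $\Sigma_0$ lies in the cylinder, $\Sigma_1$ does not. So there is no solution for $H>1$, as flux told us. Note that we pay for the largest mean curvature that occurs while the family crosses from "inside" to "bulging". For the disc this crossing happens at $c=0$, exactly where the mean curvature is largest. For an ellipse the two moments will separate.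

## 4. The equation $\Delta\phi+2\phi=0$ on the hemisphere

Linearizing (1) at $w=0$ gives $2H\approx2-(\Delta w+2w)$, so $\Delta+2$ governs everything. Write $\oint=\int_0^{2\pi}d\theta$, and let $\nu$ be the outward conormal of $S_+$ along the equator: $\nu=-e_z$, $\partial_\nu=-\partial_\beta$. All gradients and Laplacians here are on the sphere. The height $z$ satisfies $\nabla^2z=-z\,g_{S^2}$, $\Delta z=-2z$. On the equator $z=0$, $\nabla z=-\nu$, $z_\nu=-1$. Also $\int_{S_+}z=2\pi\int_0^{\pi/2}\sin\beta\cos\beta\,d\beta=\pi$.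

**Step 1 (pairing with $z$).** Green's formula $\int(z\Delta\chi-\chi\Delta z)=\oint(z\chi_\nu-\chi z_\nu)$ gives
$$\int_{S_+}z(\Delta\chi+2\chi)=\oint\chi.\tag{4}$$

**Step 2 (solvability).** We need to know when $\Delta\chi+2\chi=F$ can be solved with prescribed boundary values. If $\Delta\chi+2\chi=0$ and $\chi=0$ on the equator, odd reflection in $z$ makes $\chi$ an eigenfunction of $S^2$ with eigenvalue $2$, that is, a linear function, and odd in $z$. So the Dirichlet kernel is spanned by $z$. Let $F\in C^\infty(S_+)$ and let $g$ be smooth. Extend $g$ to a smooth $\tilde g$ on $S_+$ and write $\chi=\tilde g+\chi_0$ with $\chi_0=0$ on the equator. By the Fredholm alternative, $\Delta\chi_0+2\chi_0=F-\Delta\tilde g-2\tilde g$ is solvable iff the right side is orthogonal to $z$, which by (4) means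
$$\int_{S_+}zF=\oint g.$$
By elliptic regularity the solution $\chi$ is in $C^\infty(S_+)$, and it is unique up to multiples of $z$.

**Step 3 (a quadratic identity).** Later we shall need $\int z(|\nabla\phi|^2+\phi^2)$ in terms of boundary data. Let $\phi\in C^\infty(S_+)$, $\Delta\phi+2\phi=0$, $\phi=f$ on the equator. We have $\Delta\phi^2+2\phi^2=2|\nabla\phi|^2-4\phi^2+2\phi^2=2|\nabla\phi|^2-2\phi^2$, so (4) with $\chi=\phi^2$ gives
$$\int z|\nabla\phi|^2=\tfrac12\oint f^2+\int z\phi^2.\tag{5}$$
For a second relation, integrate the identity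
$$\operatorname{div}(\langle\nabla\phi,\nabla z\rangle\nabla\phi)=-2\phi\langle\nabla\phi,\nabla z\rangle+\tfrac12\langle\nabla|\nabla\phi|^2,\nabla z\rangle-z|\nabla\phi|^2,$$
which follows from $\Delta\phi=-2\phi$ and $\nabla^2z=-z\,g_{S^2}$. The left side gives $\oint\langle\nabla\phi,\nabla z\rangle\phi_\nu=-\oint\phi_\nu^2$. On the right, integrating by parts against $\nabla z$,
$$-\int\langle\nabla\phi^2,\nabla z\rangle=-\oint\phi^2z_\nu+\int\phi^2\Delta z=\oint f^2-2\int z\phi^2,$$
$$\tfrac12\int\langle\nabla|\nabla\phi|^2,\nabla z\rangle=-\tfrac12\oint|\nabla\phi|^2+\int z|\nabla\phi|^2.$$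
On the equator $|\nabla\phi|^2=f'^2+\phi_\nu^2$. The terms $\int z|\nabla\phi|^2$ cancel, and $2\int z\phi^2=\oint f^2+\frac12\oint\phi_\nu^2-\frac12\oint f'^2$. Adding $2\int z\phi^2$ to $\frac12\oint f^2$, as (5) tells us to do,
$$\int_{S_+}z(|\nabla\phi|^2+\phi^2)=\tfrac32\oint f^2+\tfrac12\oint\phi_\nu^2-\tfrac12\oint f'^2.\tag{6}$$

**Step 4 (explicit solutions).** We compute the normal derivative of $\phi$ from $f$. For $n\ge1$ use $\zeta=x+iy$, $r=|x|$ (in this step the distance to the origin in $\mathbb{R}^3$), $q=r+z$ and
$$\Psi=\tfrac1n\zeta^n\mathcal{G},\qquad\mathcal{G}=\frac{nr+z}{q^n}=q^{1-n}+(n-1)rq^{-n}.$$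
We claim $\Psi$ is harmonic where $q>0$. Since $\zeta^n$ is harmonic, $\nabla\zeta^n\cdot x=n\zeta^n$ and $\nabla\zeta^n\cdot e_z=0$,
$$\Delta_{\mathbb{R}^3}(\zeta^n\mathcal{G})=\zeta^n\Bigl[\mathcal{G}_{rr}+\frac{2+2n}{r}\mathcal{G}_r+\frac{2z}{r}\mathcal{G}_{rz}+\mathcal{G}_{zz}\Bigr],$$
with $\mathcal{G}$ regarded as a function of the pair $(r,z)$. Put $c=n(n-1)$. Then
$$\mathcal{G}_r=-crq^{-n-1},\qquad\mathcal{G}_{rr}=-cq^{-n-1}+c(n+1)rq^{-n-2},$$
$$\mathcal{G}_{rz}=c(n+1)rq^{-n-2},\qquad\mathcal{G}_{zz}=cq^{-n-1}+c(n+1)rq^{-n-2},$$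
and the bracket equals $2c(n+1)(r+z)q^{-n-2}-2(n+1)cq^{-n-1}=0$. Moreover $\Psi$ is homogeneous of degree $n+1-n=1$, so its restriction to the sphere satisfies $\Delta\Psi+2\Psi=0$. It is smooth on $S_+$, where
$$\Psi=\cos^n\beta\,\frac{n+\sin\beta}{n(1+\sin\beta)^n}\,e^{in\theta}.$$
On the equator $\Psi=e^{in\theta}$ and $\Psi_\nu=-\partial_\beta\Psi=-\frac1n(1-n^2)e^{in\theta}=(n-\frac1n)e^{in\theta}$.

**Step 5 (the operator $\Lambda$).** Let $f\in C^\infty(\mathbb{R}/2\pi)$ with $\oint f=0$ and Fourier coefficients $a_n,b_n$. By Step 2 with $F=0$ there is a smooth $\phi$ with $\Delta\phi+2\phi=0$ and $\phi=f$ on the equator. Adding a multiple of $z$ (recall $z_\nu=-1$) we normalize $\oint\phi_\nu=0$. Green's formula gives $\oint\phi_\nu\Psi=\oint\phi\Psi_\nu$, that is, $\oint\phi_\nu e^{in\theta}=(n-\frac1n)\oint fe^{in\theta}$ for $n\ge1$. Hence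
$$\phi_\nu=\Lambda f,\qquad\Lambda f=\sum_{n\ge2}\Bigl(n-\frac1n\Bigr)(a_n\cos n\theta+b_n\sin n\theta).\tag{7}$$
For example, $f=\cos2\theta$ has $\phi=\operatorname{Re}\Psi$ with $n=2$ and $\Lambda f=\frac32\cos2\theta$. First harmonics give $\Lambda f=0$.

All solutions with boundary values $f$ are $\phi_b=\phi-bz$, $b\in\mathbb{R}$. On the equator
$$\phi_b=f,\qquad\partial_\nu\phi_b=\Lambda f+b.$$

## 5. Second-order surfaces over a deformed disc

Let $\Omega_\varepsilon=\{r<R_\varepsilon(\theta)\}$ with
$$\log R_\varepsilon=\varepsilon f+\varepsilon^2g+\varepsilon^3k_\varepsilon,\tag{8}$$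
$f,g\in C^\infty$, $\oint f=0$, and $k_\varepsilon$ bounded in $C^2$. We look for surfaces with boundary $\partial\Omega_\varepsilon$ whose mean curvature is constant up to $O(\varepsilon^3)$.

**Step 1 (second-order correction).** Aiming at $H\approx1-K_b\varepsilon^2$, we shall need the equation below; here we solve it. Set
$$2\pi K_b=\oint g+\int_{S_+}z(|\nabla\phi_b|^2+\phi_b^2)=\oint g+\tfrac32\oint f^2+\tfrac12\oint(\Lambda f)^2+\pi b^2-\tfrac12\oint f'^2.\tag{9}$$
The second equality is (6) for $\phi_b$, with $\oint(\Lambda f+b)^2=\oint(\Lambda f)^2+2\pi b^2$. Let $\chi_b$ solve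
$$\Delta\chi_b+2\chi_b=2K_b-|\nabla\phi_b|^2-\phi_b^2,\qquad\chi_b=g\ \text{on the equator}.\tag{10}$$
By Section 4, Step 2, and $\int z=\pi$, the solvability condition is $2\pi K_b-\int z(|\nabla\phi_b|^2+\phi_b^2)=\oint g$, which is the definition of $K_b$. The right side of (10) is a quadratic polynomial in $b$, and the condition holds for all $b$. So it holds for each coefficient: with boundary value $g$ for the constant term and $0$ for the coefficients of $b$ and $b^2$. Solving for the coefficients separately, we choose $\chi_b$ as a quadratic polynomial in $b$ with coefficients in $C^\infty(S_+)$.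

**Step 2 (the surfaces).** Let $\eta$ be a smooth cutoff, $\eta=1$ near $0$, $\eta=0$ for $z\ge\frac12$, and put
$$w_{b,\varepsilon}=\varepsilon\phi_b+\varepsilon^2\chi_b+\varepsilon^3\eta(z)k_\varepsilon(\theta).$$
This is in $C^2(S_+)$, equals $\log R_\varepsilon$ on the equator, and for fixed $\varepsilon$ depends continuously on $b$.

**Step 3 (their mean curvature).** We expand (1). For $b$ in a bounded interval all the $C^2$ norms of $\phi_b,\chi_b,\eta k_\varepsilon$ are bounded. With $w=w_{b,\varepsilon}$, $a=1-\frac12\varepsilon^2|\nabla\phi_b|^2+O(\varepsilon^3)$ and $\nabla a=O(\varepsilon^2)$, so $\operatorname{div}(a\nabla w)=\Delta w+O(\varepsilon^3)=-2\varepsilon\phi_b+\varepsilon^2\Delta\chi_b+O(\varepsilon^3)$. Hence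
$$2H=\bigl(1-\varepsilon\phi_b-\varepsilon^2\chi_b+\tfrac12\varepsilon^2\phi_b^2\bigr)\bigl(2+2\varepsilon\phi_b-\varepsilon^2|\nabla\phi_b|^2-\varepsilon^2\Delta\chi_b\bigr)+O(\varepsilon^3).$$
The first-order terms cancel, and the second-order ones are $-(\Delta\chi_b+2\chi_b+|\nabla\phi_b|^2+\phi_b^2)=-2K_b$. So
$$H=1-K_b\varepsilon^2+O(\varepsilon^3)\tag{11}$$
uniformly on $S_+$ and for $b$ in bounded intervals.

For $f=g=0$ the caps of Section 1 with $c=\varepsilon b$ have $H=1-\frac12b^2\varepsilon^2+\dots$, which agrees with $K_b=\frac12b^2$.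

**A tempting choice and its defect.** Since $K_b$ is smallest at $b=0$, the natural attempt at a graph of large mean curvature is to take $b=0$. For $E_{e^\varepsilon}$ we shall find $K_b=\frac12b^2-\frac3{16}$, so $b=0$ gives mean curvature $1+\frac3{16}\varepsilon^2+O(\varepsilon^3)$, above $1$, as if (i) were true. The attempt breaks at one precise point: near the equator the surface leans inward or outward according to the sign of $\partial_\nu\phi_b=\Lambda f+b$. For $b=0$ this is $\Lambda f$, which has mean zero and so changes sign unless it vanishes identically. The surface then is not a graph. To stay in the cylinder one needs $b\ge\max(-\Lambda f)$, to first order, and this costs mean curvature. The next lemma makes this exact.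

**Lemma 2.** Let $m=\max(-\Lambda f)$ and fix $b$.

1. (α) If $b>m$, then for all small $\varepsilon>0$, $\Sigma(w_{b,\varepsilon})$ is the graph over $\overline\Omega_\varepsilon$ of some $v\in C^2(\Omega_\varepsilon)\cap C^0(\overline\Omega_\varepsilon)$, $v=0$ on $\partial\Omega_\varepsilon$, with upward normal $N$.
2. (β) If $b<m$, then for all small $\varepsilon>0$, $\Sigma(w_{b,\varepsilon})\not\subset\overline\Omega_\varepsilon\times\mathbb{R}$.

*Proof.* Write $w=w_{b,\varepsilon}$. The point of $\Sigma(w)$ over $(\beta,\theta)$ has horizontal polar coordinates $(e^w\cos\beta,\theta)$, and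
$$\partial_\beta(e^w\cos\beta)=e^w(w_\beta\cos\beta-\sin\beta).$$
Also $w_\beta(0,\theta)=-\varepsilon(\Lambda f+b)+O(\varepsilon^2)$, and $|w_{\beta\beta}|\le C\varepsilon$.

**Part (α): the horizontal radius decreases along meridians.** Since $\Lambda f+b\ge b-m>0$, for small $\varepsilon$ we have $w_\beta(0,\theta)\le-\frac12\varepsilon(b-m)$. Using $\sin\beta\ge\beta\cos\beta$,
$$w_\beta\cos\beta-\sin\beta\le\cos\beta\,\bigl[-\tfrac12\varepsilon(b-m)+(C\varepsilon-1)\beta\bigr]<0\qquad(0\le\beta<\tfrac\pi2)$$
once $C\varepsilon\le1$; at $\beta=\frac\pi2$ the value is $-1$. So for each $\theta$ the radius $e^w\cos\beta$ decreases strictly from $R_\varepsilon(\theta)$ to $0$. Therefore the horizontal projection is a continuous bijection from the compact surface $\Sigma(w)$ onto $\overline\Omega_\varepsilon$, and $\Sigma(w)$ is the graph of a continuous $v$ with $v=0$ on $\partial\Omega_\varepsilon$. The vertical component of $N=a(\omega-\nabla w)$ is $N_z=a(\sin\beta-w_\beta\cos\beta)>0$; at the pole $\nabla w$ is horizontal and $N_z=a>0$. By the implicit function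 theorem $v$ is $C^2$ in $\Omega_\varepsilon$.

**Part (β): one meridian leaves the cylinder.** Choose $\theta_0$ with $-\Lambda f(\theta_0)=m$. Then $w_\beta(0,\theta_0)=\varepsilon(m-b)+O(\varepsilon^2)>0$ for small $\varepsilon$, so $e^w\cos\beta>R_\varepsilon(\theta_0)$ on this meridian for small $\beta>0$. $\square$

## 6. Ellipses near the disc: proof of Theorem 1

**Step 1 (the data).** We put $E_{e^\varepsilon}$ in the form (8). From $R_\varepsilon^{-2}=e^{-2\varepsilon}\cos^2\theta+e^{2\varepsilon}\sin^2\theta=\cosh2\varepsilon-\sinh2\varepsilon\cos2\theta$,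
$$\log R_\varepsilon=\varepsilon\cos2\theta-\varepsilon^2\sin^22\theta+\varepsilon^3k_\varepsilon(\theta).$$
Indeed $\log(1-2\varepsilon\cos2\theta+2\varepsilon^2+O(\varepsilon^3))=-2\varepsilon\cos2\theta+2\varepsilon^2-2\varepsilon^2\cos^22\theta+O(\varepsilon^3)$. Since $\log R_\varepsilon$ is smooth in $(\varepsilon,\theta)$, Taylor's formula shows that $k_\varepsilon$ is smooth and bounded in $C^2$. So $f=\cos2\theta$, $\Lambda f=\frac32\cos2\theta$, $m=\frac32$, $g=-\sin^22\theta$, $\oint g=-\pi$.

**Step 2 (the constant).** We evaluate (9):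
$$K_b=\frac1{2\pi}\Bigl(-\pi+\tfrac32\pi+\tfrac98\pi+\pi b^2-2\pi\Bigr)=\tfrac12b^2-\tfrac3{16}.$$

**Step 3 (the sweep).** We cross the value $b=m=\frac32$. Fix a small $\varepsilon$ and apply Lemma 1 to $\Sigma(w_{b,\varepsilon})$ with $b$ decreasing from $2$ to $1$. The first surface ($b=2>m$) lies in $\overline\Omega\times\mathbb{R}$ by Lemma 2(α); the last ($b=1<m$) does not, by Lemma 2(β). For $1\le b\le2$, $K_b\ge K_1=\frac5{16}$, so by (11) all mean curvatures are positive and at most
$$H_1:=1-\tfrac5{16}\varepsilon^2+C\varepsilon^3<1-\tfrac14\varepsilon^2$$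
for small $\varepsilon$. Hence (2) has no solution for any $H>H_1$, in particular for any $H\ge1-\varepsilon^2/4$. $\square$

This disproves (i), and with it the conjunction of (i) and (ii). For (ii) we need existence results as well.

## 7. Perron's method with barriers

Fix $H>0$ and a bounded domain $\Omega$. [GT] denotes Gilbarg–Trudinger, *Elliptic Partial Differential Equations of Second Order*. The facts we use are these.

1. Comparison ([GT, Thm 10.1]): if $v_1,v_2\in C^2(G)\cap C^0(\overline G)$, $G$ bounded and open, $\operatorname{div}Tv_1\ge\operatorname{div}Tv_2$ in $G$ and $v_1\le v_2$ on $\partial G$, then $v_1\le v_2$ in $G$.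
2. Strong maximum principle ([GT, Thm 3.5]): if $\operatorname{div}Tv_1\ge\operatorname{div}Tv_2$ and $v_1\le v_2$ in a connected open set, with equality at one point, then $v_1\equiv v_2$. Indeed $D=v_1-v_2$ satisfies $a_{ij}(\nabla v_1)D_{ij}+(a_{ij}(\nabla v_1)-a_{ij}(\nabla v_2))(v_2)_{ij}\ge0$ (summed over $i,j$). The second term is a first-order term in $D$ with locally bounded coefficients, so the linear theorem applies.
3. Serrin's theorem (Phil. Trans. R. Soc. London A 264 (1969)): on a disc of radius $<1/(2H)$ the equation $\operatorname{div}Ts=-2H$ is uniquely solvable for arbitrary continuous boundary data.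
4. Compactness: by the interior gradient estimates [GT, Thm 16.5] and standard elliptic theory, locally bounded sequences of solutions have subsequences converging in $C^2_{loc}$ to a solution.

**Definition.** A disc $B$ with $\overline B\subset\Omega$ and radius $<1/(2H)$ is called small. $\mathcal{S}$ is the set of $w\in C^0(\overline\Omega)$, $w\le0$ on $\partial\Omega$, such that for every small $B$ and every solution $s\in C^2(B)\cap C^0(\overline B)$ of $\operatorname{div}Ts=-2H$ with $s\ge w$ on $\partial B$, we have $s\ge w$ in $B$.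

For example $0\in\mathcal{S}$: a solution $s$ has no interior minimum (there $\Delta s\ge0$), so $s\ge0$ on $\partial B$ implies $s\ge0$ in $B$.

**Lemma 3.** (a) Let $G\subset\Omega$ be open, $v\in C^2(G)\cap C^0(\overline G)$, $\operatorname{div}Tv\le-2H$ in $G$, $w\in\mathcal{S}$, $w\le v$ on $\partial G$. Then $w\le v$ in $G$.
(b) If for each $q\in\partial\Omega$ there is $\beta_q\in C^0(\overline\Omega)$ with $\beta_q(q)=0$ and $w\le\beta_q$ for all $w\in\mathcal{S}$, then (2) is solvable for this $H$.

*Proof of (a).* We compare through one well-chosen small disc. Suppose $\mu=\max_{\overline G}(w-v)>0$. Then $Z=\{w-v=\mu\}$ is a nonempty compact subset of $G$. Take $p\in\partial Z\subset Z$. There are points outside $Z$ arbitrarily close to $p$, so there is a small disc $B$ centered at $p$, $\overline B\subset G$, with $\partial B\not\subset Z$. Let $s$ be the solution in $B$ with $s=w$ on $\partial B$. Then $s\ge w$ in $B$, since $w\in\mathcal{S}$. On $\partial B$, $s-\mu=w-\mu\le v$, hence $s-\mu\le v$ in $B$ by comparison. At $p$, $s(p)-\mu\ge w(p)-\mu=v(p)$,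 so equality holds at $p$. By the strong maximum principle $s-\mu\equiv v$ in $\overline B$, so $w-v=\mu$ on $\partial B$, a contradiction.

*Proof of (b).* **Step 1 ($\mathcal{S}$ is closed under two operations).** These operations are what makes the supremum a solution. If $w_1,w_2\in\mathcal{S}$, then $\max(w_1,w_2)\in\mathcal{S}$: a solution $s$ above the maximum on $\partial B$ is above each $w_i$ on $\partial B$, hence in $B$. Next, for $w\in\mathcal{S}$ and a small disc $B$, let $W$ be the solution with boundary values $w$ in $B$, and $W=w$ outside $B$. Then $W$ is continuous, $W\ge w$, and $W=w\le0$ on $\partial\Omega$. To see $W\in\mathcal{S}$, let $B'$ be small and let $s$ be a solution in $B'$ with $s\ge W$ on $\partial B'$. Then $s\ge w$ on $\partial B'$, so $s\ge w$ in $B'$, and $s\ge W$ in $B'\setminus B$. If $B\cap B'\ne\emptyset$, then on $\partial(B\cap B')$ we have $s\ge W$: on $\partial B'$ by assumption, and on $\partial B\cap\overline{B'}$ because there $W=w\le s$. Both are solutions in $B\cap B'$, so $s\ge W$ there by comparison. We call $W$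 the lift of $w$ in $B$.

**Step 2 (the supremum is a solution).** Let $u=\sup_{w\in\mathcal{S}}w$. Since $0\in\mathcal{S}$, $0\le u\le\beta_q$ for every $q$; in particular $u\le M:=\max\beta_{q_0}$ for a fixed $q_0$. Fix $p\in\Omega$ and a small disc $B$ centered at $p$. Choose $w_k\in\mathcal{S}$ with $w_k(p)\to u(p)$; replacing $w_k$ by $\max(w_k,0)$, assume $w_k\ge0$. Let $W_k$ be the lift of $w_k$ in $B$. Then $0\le w_k\le W_k\le u\le M$, so $W_k(p)\to u(p)$. By compactness a subsequence converges in $C^2_{loc}(B)$ to a solution $W\le u$ with $W(p)=u(p)$. We claim $W=u$ in $B$. If $W(p')<u(p')$ for some $p'\in B$, choose $w'\in\mathcal{S}$ with $w'(p')>W(p')$. Let $W'_k$ be the lift of $\max(w',W_k)$ in $B$. Along a further subsequence, $W'_k$ converges to a solution $W'$ with $W\le W'\le u$ in $B$, so $W(p)=W'(p)=u(p)$. By the strong maximum principle $W\equiv W'$ in $B$. But $W'(p')\ge w'(p')>W(p')$, a contradiction. So $u$ is a $C^2$ solution near every $p\in\Omega$, and it is smooth by interior regularity.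

**Step 3 (boundary values).** From $0\le u\le\beta_q$ and the continuity of $\beta_q$ with $\beta_q(q)=0$, $u(x)\to0$ as $x\to q$, for each $q\in\partial\Omega$. So $u$, extended by $0$, solves (2). $\square$

**Lemma 4 (strip).** If $\Omega$ is bounded, convex and contained in an open strip of width $1/H$, then (2) is solvable for $H$.

*Proof.* **Step 1 (height bound).** A half cylinder bounds all $w\in\mathcal{S}$. Let the strip be $|y|<\frac1{2H}$. For $c(y)=\sqrt{1/(4H^2)-y^2}$ we have $c'/\sqrt{1+c'^2}=-2Hy$, so $\operatorname{div}Tc=-2H$. As $c\ge0\ge w$ on $\partial\Omega$, Lemma 3(a) with $G=\Omega$ gives $w\le c\le\frac1{2H}$.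

**Step 2 (boundary barriers).** A quarter cylinder handles each boundary point. Let $q\in\partial\Omega$, let $d$ be the distance to a support line at $q$, $G=\Omega\cap\{d<\frac1{2H}\}$ and $v=\sqrt{d/H-d^2}$, that is, $v=\sqrt{1/(4H^2)-(d-\frac1{2H})^2}$. In $G$ we have $d>0$, $v$ is smooth and $\operatorname{div}Tv=-2H$. On $\partial G$ either we are on $\partial\Omega$ and $w\le0\le v$, or $d=\frac1{2H}$ and $v=\frac1{2H}\ge w$ by Step 1. So $w\le v$ in $G$. Put $\beta_q=v$ where $d<\frac1{2H}$ and $\beta_q=\frac1{2H}$ elsewhere on $\overline\Omega$. This is continuous, $\beta_q(q)=0$ and $w\le\beta_q$. Apply Lemma 3(b). $\square$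

## 8. Minkowski monotonicity, and an ellipse with critical value one

Recall that the support function of a compact convex set $K$ is $h_K(n)=\max_{p\in K}\langle p,n\rangle$ and that $h_{K+N}=h_K+h_N$ for the Minkowski sum $K+N=\{p+m:\ p\in K,\ m\in N\}$. For instance, the square $[0,1]^2$ is the sum of a horizontal and a vertical unit segment. In the plane write $h(t)$ for $n=(\cos t,\sin t)$. A smooth $2\pi$-periodic function $\gamma$ is the support function of a compact convex set as soon as $\gamma+\gamma''\ge0$. A convex body is determined by its support function.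

**Proposition 5 (Minkowski monotonicity).** Let $K,M$ be planar convex bodies with nonempty interior, $M=K+N$ with $N$ compact convex. If (2) is solvable on $\operatorname{int}M$ for some $H>0$, it is solvable on $\operatorname{int}K$ for the same $H$. Hence $H_{\max}(\operatorname{int}K)\ge H_{\max}(\operatorname{int}M)$.

*Proof.* The solution on $M$, translated, serves as the barrier on $K$ at every boundary point. Let $u_M$ be the solution; $u_M\ge0$. Let $q\in\partial K$ with an outer normal $n$, and let $m\in N$ maximize $\langle m,n\rangle$ over $N$. Then $K+m\subset M$ and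
$$\langle q+m,n\rangle=h_K(n)+h_N(n)=h_M(n),$$
so $q+m\in\partial M$. The function $\beta_q(p)=u_M(p+m)$ solves the equation in $\operatorname{int}K$, is continuous on $K$ and $\ge0$, and $\beta_q(q)=u_M(q+m)=0$. For $w\in\mathcal{S}$ (with $\Omega=\operatorname{int}K$), $w\le0\le\beta_q$ on $\partial K$, so Lemma 3(a) with $G=\operatorname{int}K$ gives $w\le\beta_q$. Apply Lemma 3(b). The statement on $H_{\max}$ follows. $\square$

**Proof of Theorem 2.** Let $h(a)=H_{\max}(E_a)$, $a\ge1$. The plan is to show that $h$ is continuous, less than $1$ near $a=1$, and at least $1$ at $a=2$.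

**Step 1 (curvature of ellipses).** We need the radius of curvature to recognize Minkowski summands. The support function of $E_a$ is $h_a(t)=\sqrt{a^2\cos^2t+a^{-2}\sin^2t}$. Put $p=h_a^2=S+D\cos2t$ with $S=\frac12(a^2+a^{-2})$, $D=\frac12(a^2-a^{-2})$. From $h_ah_a''=\frac12p''-\frac{p'^2}{4p}$,
$$h_a^3(h_a+h_a'')=p\bigl(p+\tfrac12p''\bigr)-\tfrac14p'^2=(S+D\cos2t)(S-D\cos2t)-D^2\sin^22t=S^2-D^2=1,$$
so $h_a+h_a''=h_a^{-3}$.

**Step 2 (continuity).** A slightly enlarged ellipse has any nearby one as a Minkowski summand. For $a,a'\ge1$ put $\kappa=\max(a/a',a'/a)$ and $\lambda=\kappa^3$. Since $a'\le\kappa a$ and $1/a'\le\kappa/a$, $h_{a'}\le\kappa h_a$, so $\lambda h_{a'}^{-3}\ge h_a^{-3}$. Hence $\gamma=\lambda h_{a'}-h_a$ satisfies $\gamma+\gamma''=\lambda h_{a'}^{-3}-h_a^{-3}\ge0$ and is the support function of a compact convex $N$. Thus $\lambda\overline{E_{a'}}=\overline{E_a}+N$. By Proposition 5 and scaling,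
$$h(a)\ge h(a')/\lambda.$$
By Lemma 4 with the strip $|y|<1/a$, of width $2/a$, problem (2) on $E_a$ is solvable for $H=a/2$, so $h(a)\ge a/2>0$. By Theorem 1, $h(e^\varepsilon)\le1-\varepsilon^2/4$ for a small $\varepsilon>0$, so the displayed inequality, with $e^\varepsilon$ in the place of $a$, shows that $h$ is finite everywhere. By symmetry in $a,a'$,
$$|\log h(a)-\log h(a')|\le3|\log a-\log a'|,$$
and $h$ is continuous.

**Step 3 (intermediate value).** Fix this $\varepsilon$ small enough that also $e^\varepsilon<2$. Then $h(e^\varepsilon)<1\le h(2)$, so there is $a_*\in(e^\varepsilon,2]$ with $h(a_*)=1$. $\square$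

The ellipse $E_{a_*}$ is not a disc, and $H_{\max}(E_{a_*})=1=\sqrt{\pi/A}$. So (ii) fails.

## 9. The sharp second-order law at the disc

Lemma 2 is sharp on both sides of $b=m$: below $m$ the surfaces obstruct, above $m$ they are graphs, and so barriers.

**Theorem 3.** Let $f\in C^\infty(\mathbb{R}/2\pi)$, $\oint f=0$, $f\notin\operatorname{span}\{\cos\theta,\sin\theta\}$, with Fourier coefficients $a_n,b_n$. Let $\Omega_\varepsilon=\{r<R_\varepsilon(\theta)\}$, $\log R_\varepsilon=\varepsilon f+\varepsilon^2g+\varepsilon^3k_\varepsilon$, with $g\in C^\infty$ and $k_\varepsilon$ bounded in $C^2$. Let $\Lambda f$ be as in (7), $m=\max(-\Lambda f)>0$, $\psi=\Lambda f+m\ge0$, and let $A_\varepsilon$ be the area of $\Omega_\varepsilon$. As $\varepsilon\downarrow0$,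
$$H_{\max}(\Omega_\varepsilon)\sqrt{A_\varepsilon/\pi}=1-\delta(f)\varepsilon^2+o(\varepsilon^2),$$
$$\delta(f)=\tfrac12m^2-\tfrac14\sum_{n\ge2}\Bigl(1-\frac1{n^2}\Bigr)(a_n^2+b_n^2)=\frac1{8\pi^2}\iint G(\theta-\theta')\psi(\theta)\psi(\theta')\,d\theta\,d\theta'>0,$$
where $G$ is $2\pi$-periodic and $G(t)=(\pi-t)\sin t\ge0$ on $[0,2\pi]$. So along every such smooth deformation of the disc $H_{\max}<\sqrt{\pi/A}$ for small $\varepsilon>0$. For $E_{e^\varepsilon}$: $H_{\max}=1-\frac{15}{16}\varepsilon^2+o(\varepsilon^2)$.

*Proof.* **Step 1 (preliminaries).** We check convexity and $m>0$, and normalize by area. With $\ell=\log R_\varepsilon$, the boundary curvature has the sign of $1+\ell'^2-\ell''$, which is positive for small $\varepsilon$; so $\Omega_\varepsilon$ is convex. Some $(a_n,b_n)$ with $n\ge2$ is nonzero, so $\Lambda f$ has mean zero and is not identically $0$; hence $m>0$. The area is $A_\varepsilon=\frac12\oint R_\varepsilon^2=\pi+\varepsilon^2\oint(g+f^2)+O(\varepsilon^3)$, so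
$$\sqrt{A_\varepsilon/\pi}=1+\frac{\varepsilon^2}{2\pi}\oint(g+f^2)+O(\varepsilon^3).$$
Define $D_b=K_b-\frac1{2\pi}\oint(g+f^2)$. By (9) and Parseval,
$$D_b=\tfrac12b^2+\frac1{4\pi}\oint\bigl(f^2+(\Lambda f)^2-f'^2\bigr)=\tfrac12b^2-\tfrac14\sum_{n\ge2}\Bigl(1-\frac1{n^2}\Bigr)(a_n^2+b_n^2).$$
Indeed for $n\ge2$ the factor is $1+(n-\frac1n)^2-n^2=-1+\frac1{n^2}$, and for $n=1$ it is $1-1=0$.

**Step 2 (upper bound).** We sweep across $b=m$. Let $0<b<m$ and apply Lemma 1 to $\Sigma(w_{b',\varepsilon})$ with $b'$ decreasing from $m+1$ to $b$. By Lemma 2 the first surface lies in $\overline\Omega_\varepsilon\times\mathbb{R}$ and the last does not. As $K_{b'}$ increases in $b'>0$, (11) bounds all the (positive) mean curvatures by $1-K_b\varepsilon^2+C\varepsilon^3$. Thus $H_{\max}(\Omega_\varepsilon)\le1-K_b\varepsilon^2+C\varepsilon^3$, and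
$$\limsup_{\varepsilon\downarrow0}\varepsilon^{-2}\bigl(H_{\max}\sqrt{A_\varepsilon/\pi}-1\bigr)\le-D_b.$$
Let $b\uparrow m$.

**Step 3 (lower bound).** Now the graphs serve as barriers. Let $b>m$ and let $v$ be as in Lemma 2(α). By (11), $\operatorname{div}Tv\le-2H$ with $H=1-K_b\varepsilon^2-C\varepsilon^3>0$, and $v=0$ on $\partial\Omega_\varepsilon$. By Lemma 3(a) with $G=\Omega_\varepsilon$, every $w\in\mathcal{S}$ satisfies $w\le v$. By Lemma 3(b) with $\beta_q=v$ for all $q$, (2) is solvable for this $H$. Hence the corresponding $\liminf$ is $\ge-D_b$. Let $b\downarrow m$. Together with Step 2, this gives the expansion with $\delta(f)=D_m$, which is the first formula.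

**Step 4 (second formula).** Positivity is not visible in the first formula, so we rewrite it. For $k\ge1$, integration by parts gives $\int_0^{2\pi}(\pi-t)\sin kt\,dt=2\pi/k$. Hence $G$, which is even, has mean $1$; its coefficient of $\cos t$ is $\frac1\pi\int_0^{2\pi}(\pi-t)\frac12\sin2t\,dt=\frac12$; and for $n\ge2$ the coefficient of $\cos nt$ is
$$\frac1{2\pi}\int_0^{2\pi}(\pi-t)\bigl[\sin(n+1)t-\sin(n-1)t\bigr]dt=\frac1{n+1}-\frac1{n-1}=-\frac2{n^2-1}.$$
So
$$\sum_{n\ge2}\frac{\cos nt}{n^2-1}=\tfrac12+\tfrac14\cos t-\tfrac12G(t).\tag{12}$$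
The function $\psi$ has mean $m$, zero first harmonics, and $n$-th coefficients $(n-\frac1n)(a_n,b_n)$ for $n\ge2$. Therefore $\iint\cos n(\theta-\theta')\psi(\theta)\psi(\theta')\,d\theta\,d\theta'=\pi^2(n-\frac1n)^2(a_n^2+b_n^2)$ for $n\ge2$, and $1-\frac1{n^2}=\frac{(n-1/n)^2}{n^2-1}$. By (12),
$$\tfrac14\sum_{n\ge2}\Bigl(1-\frac1{n^2}\Bigr)(a_n^2+b_n^2)=\frac1{4\pi^2}\iint\Bigl[\tfrac12+\tfrac14\cos(\theta-\theta')-\tfrac12G(\theta-\theta')\Bigr]\psi(\theta)\psi(\theta')\,d\theta\,d\theta'.$$
Since $\oint\psi=2\pi m$, the first term contributes $\frac1{4\pi^2}\cdot\frac12(2\pi m)^2=\frac12m^2$; the cosine term contributes $0$. So the sum equals $\frac12m^2-\frac1{8\pi^2}\iint G\psi\psi$, which is the second formula.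

**Step 5 (positivity and the ellipse).** On $[0,2\pi]$ the factors $\pi-t$ and $\sin t$ have the same sign, so $G\ge0$, with $G>0$ except at $t\in\{0,\pi\}$ modulo $2\pi$. The function $\psi\ge0$ is continuous with mean $m>0$, so it is positive on an open set, and $\delta(f)>0$. For $E_{e^\varepsilon}$ we have $A=\pi$, $f=\cos2\theta$ and $m=\frac32$, so $\delta=\frac98-\frac3{16}=\frac{15}{16}$. $\square$

## 10. Thin strips and a lower bound for every convex domain

**Proposition 4.** For every bounded convex $\Omega$, (2) is solvable whenever $AH^2<\pi/(2\sqrt3)$.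

Here $1/(2\sqrt3)\approx0.289$, while $\rho^2\approx0.134$, so this improves the theorem quoted in Section 2.

*Proof.* For $H=0$ take $u=0$; by symmetry let $H>0$.

**Step 1 (short boundary).** If $HL<\sqrt3\,\pi$, the López–Montiel theorem gives a solution.

**Step 2 (long boundary).** We show that otherwise $\Omega$ is thin. Now $L\ge\sqrt3\,\pi/H$. Let $r$ be the inradius and $\omega_0$ the minimal width. With the incenter as origin the support function $h$ is at least $r$, so $A=\frac12\int_{\partial\Omega}h\,d\ell\ge\frac12rL$. Thus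
$$r\le\frac{2A}{L}\le\frac{2AH}{\sqrt3\,\pi}<\frac2{\sqrt3\,\pi H}\cdot\frac\pi{2\sqrt3}=\frac1{3H}.$$
By the classical planar inequality $\omega_0\le3r$ (Blaschke; Steinhagen's theorem for $n=2$), $\omega_0<1/H$. So $\Omega$ lies in an open strip of width $1/H$, and Lemma 4 applies. $\square$

Together with Theorem 1, the best constant $c_*=\inf_\Omega H_{\max}(\Omega)\sqrt{A/\pi}$ satisfies $12^{-1/4}\le c_*<1$, since $(2\sqrt3)^{-1/2}=12^{-1/4}$. The argument does not determine $c_*$.
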